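# Rounded polygons in the Gauss plane: which way the branch leaves the critical circle

## 1. Circles in a Gauss sector and the picture they suggest

The Gauss plane is $\mathbb R^2$ with density $\frac1{2\pi}e^{-r^2/2}$, used to weight both area and length. The total area is $1$, and the disk of radius $r$ about the origin has weighted area $1-e^{-r^2/2}$. Fix a real number $n>2$, cut out a sector of angle $\pi/n$, and look at curves that cross it from one boundary ray to the other and are critical for weighted length at fixed weighted area, with endpoints free to slide along the rays.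

Circular arcs about the origin are critical. We check below that they are stable exactly up to radius $\sqrt{n^2-1}$, and that at this radius the perturbation $\cos n\vartheta$ becomes neutral. So one expects a branch of non-circular critical curves, "rounded $n$-gons", to leave the family of circles there, at area
$$A_n=1-e^{-(n^2-1)/2}.$$
The first guess is the following. The branch starts toward smaller area and is unstable there. It turns around at some area $a_n<A_n$, becomes stable, and continues to area $1$. Then there are two rounded $n$-gons between $a_n$ and $A_n$, one beyond $A_n$, and none below $a_n$. This is Conjecture 4.4 of "Isoperimetric Regions in Gauss Sectors". To test it we need the definitions.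

**Definition 1 (generalized curvature).** Write the density as $e^\psi$ with $\psi=-r^2/2$ up to a constant. For a curve $\gamma$ with unit normal $\nu$ put $\kappa_\varphi=\kappa-\partial\psi/\partial\nu=\kappa+\langle\gamma,\nu\rangle$. Here $\kappa$ is the Euclidean curvature with respect to $\nu$, positive for a circle with its inward normal.

For example, the circle of radius $r$ about the origin, with inward normal, has $\kappa_\varphi=1/r-r$. A straight line at distance $d$ from the origin has $\kappa=0$ and $\kappa_\varphi=\langle\gamma,\nu\rangle=\pm d$. Curves of constant $\kappa_\varphi$ are the critical points of weighted length for fixed weighted area.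

**Definition 2 (stability in a sector).** In the sector $\{0\le\vartheta\le\alpha\}$, the region enclosed by a curve that goes from ray to ray is the one between the curve and the vertex. A critical curve is stable if the second variation of weighted length is nonnegative for all area-preserving variations, with the endpoints sliding along the rays.

**Definition 3 (rounded $n$-gon).** Let $n>2$ be real and $\alpha=\pi/n$. A rounded $n$-gon is given by a curve (its piece) in the closed $\alpha$-sector, $C^2$ up to its endpoints, which is neither a circular arc nor a straight segment or ray, has constant generalized curvature, goes from one boundary ray to the other meeting both perpendicularly, and whose distance from the origin is strictly monotone along the curve. With $R$ the region between the piece and the origin, its area is $A=2n\cdot(\text{weighted area of }R)$, so $0<A<1$. It is stable if the piece is stable in the $\pi/n$-sector. Two rounded $n$-gons are identified if their pieces coincide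 or are mirror images in the bisector of the sector.

For integer $n$, repeated reflection of the piece gives a closed curve with $n$-fold dihedral symmetry, and $A$ is the area it encloses. To first order in a small amplitude $\delta$, we shall find the pieces $r^2\approx n^2-1+2\delta\cos n\vartheta$, $0\le\vartheta\le\pi/n$.

**Conjecture 4.4.** For each $n>2$ there is $a_n$ with $0<a_n<A_n$ such that:

- (i) for every $A\in(a_n,A_n)$ there are exactly two rounded $n$-gons of area $A$, one stable and one unstable;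
- (ii) as $A\to A_n$, the unstable ones converge to the circle of radius $\sqrt{n^2-1}$ about the origin;
- (iii) for every $A\in(A_n,1)$ there is exactly one rounded $n$-gon of area $A$, and it is stable;
- (iv) as $A\to a_n$, the stable and unstable ones converge to a common curve;
- (v) for $A<a_n$ there is no rounded $n$-gon of area $A$.

**The variational problem in polar form.** Let a piece be a polar graph $r=r(\vartheta)>0$, $0\le\vartheta\le\alpha$. Put $\eta=e^{-r^2/2}$, so $\eta_\vartheta=-rr_\vartheta\eta$. Then $2\pi$ times the weighted area of $R$, and $2\pi$ times the weighted length, are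
$$\int_0^\alpha(1-\eta)\,d\vartheta,\qquad \int_0^\alpha F(\eta,\eta_\vartheta)\,d\vartheta,\qquad F(\eta,q)=\sqrt{\eta^2r^2+q^2/r^2},\quad r^2=-2\log\eta.\tag{1}$$
The variable $\eta$ makes the area constraint linear: fixed area means fixed $\int\eta$. Recall the first variation formula. For a curve with $\kappa_\varphi=\lambda$ that meets the rays perpendicularly, and a velocity field $V$ whose endpoint values are along the rays, the derivative of weighted length is $-\lambda\int\langle V,\nu\rangle$ (weighted integral). The boundary terms $\pm\langle V,T\rangle$ vanish. If $\nu$ points into $R$, the derivative of the area of $R$ is $-\int\langle V,\nu\rangle$. So $\delta L=\lambda\,\delta|R|$. In terms of (1), and since $F_q=q/(r^2F)$ vanishes at the ends, this says $\int(F_\eta-(F_q)_\vartheta)v=-\lambda\int v$ for all $v$, i.e.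
$$F_\eta-(F_q)_\vartheta=-\lambda.\tag{2}$$
Curves near a polar graph that crosses all rays transversally, with endpoints on the two rays, are again polar graphs over $[0,\alpha]$. For an area-preserving family $\eta_t$ we have $\int\ddot\eta=0$ (dots are $t$-derivatives here), and by (2)
$$\frac{d^2}{dt^2}\int F=\mathcal Q(\dot\eta)-\lambda\int\ddot\eta=\mathcal Q(\dot\eta),\qquad \mathcal Q(v)=\int_0^\alpha\bigl(F_{\eta\eta}v^2+2F_{\eta q}vv_\vartheta+F_{qq}v_\vartheta^2\bigr)d\vartheta.\tag{3}$$
Every mean-zero $v$ is realized by $\eta+tv$. So, by density, the piece is stable if and only if $\mathcal Q\ge0$ on $\{v\in H^1(0,\alpha):\int v=0\}$.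

**Test on circles.** For constant $\eta$ we have $F(\eta,0)=\eta r$ and $r_\eta=-1/(r\eta)$. So $F_\eta=r-\frac1r$ (this is $-\lambda$, in agreement with (2)), $F_{\eta\eta}=-\frac{1+r^2}{r^3\eta}$, $F_{\eta q}=0$, $F_{qq}=\frac1{\eta r^3}$, and
$$\mathcal Q(v)=\frac1{\eta r^3}\int_0^{\pi/n}\bigl(v_\vartheta^2-(r^2+1)v^2\bigr)d\vartheta .$$
A mean-zero $v$ is a series in $\cos(kn\vartheta)$, $k\ge1$, so $\int v_\vartheta^2\ge n^2\int v^2$ with equality for $\cos n\vartheta$. Hence the arc is stable iff $r^2\le n^2-1$. This part of the guess is right.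

The next simplest case is the beginning of the branch. For that we need the equation of the curves.

## 2. The curve equation as an oscillator

**Step 1: the curvature never vanishes.** Take a curve of constant generalized curvature, $\kappa+\langle\gamma,\nu\rangle=\lambda$, that is not straight. If $\gamma$ is $C^j$ then $\nu$ is $C^{j-1}$, hence so is $\kappa$ and $\gamma$ is $C^{j+1}$; so the curve is smooth. Orient it so that $\nu$ is $T$ rotated by $+90^\circ$. With arclength $\sigma$, $T_\sigma=\kappa\nu$ and $\nu_\sigma=-\kappa T$, so differentiating the equation gives $\kappa_\sigma=\kappa\langle\gamma,T\rangle=\kappa\,(r^2/2)_\sigma$. Hence $\kappa e^{-r^2/2}$ is constant. It is not zero because the curve is not straight. Changing the sign of $\nu$ (and of $\lambda$, and the orientation) if necessary, we assume $\kappa>0$.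

**Step 2: the support function.** Put $N=-\nu=(\cos\theta,\sin\theta)$. Then $T=dN/d\theta$, and $N_\sigma=\kappa T$ gives $d\theta/d\sigma=\kappa$, so $\theta$ is a parameter. From now on a dot is $d/d\theta$. With $h=\langle\gamma,N\rangle$ and $k=\kappa$ we get $k=\lambda+h$, and from $\dot\gamma=T/k$
$$\gamma=hN+\dot h\dot N,\qquad \ddot h+h=\frac1k,\qquad \ddot k=\lambda-k+\frac1k,\qquad (r^2)^{\textstyle\cdot}=\frac{2\dot h}k,\qquad \dot h=\dot k.\tag{4}$$

**Step 3: normalization.** The map $\rho\mapsto\rho^{-1}-\rho$ is a bijection of $(0,\infty)$ onto $\mathbb R$, so write $\lambda=\rho^{-1}-\rho$. Put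
$$s=\rho^2,\quad\varepsilon=1/s,\quad x=\rho k,\quad w=x-1,\quad U=U_\varepsilon(x)=w-\log x+\frac\varepsilon2w^2,\quad U'=\frac{w(1+\varepsilon x)}x .$$
A prime is $d/dx$ for functions of $x$. Then $\ddot x=\rho\ddot k=1-s-x+\frac sx=-sU'(x)$. So the energy $E=\frac{\dot x^2}{2s}+U\ge0$ is constant. The function $U$ has its only critical point at $x=1$, $U(1)=0$, and $U\to\infty$ at $0$ and $\infty$. So for $E>0$ the solution oscillates between the roots $b<1<a$ of $U=E$. We have $E=0$ iff $k$ is constant; then $h$ is constant and $r^2=h^2+\dot h^2$ is constant, a centered circular arc. Conversely a circular arc of constant $\kappa_\varphi$ has $\kappa$ constant, hence $r$ constant by Step 1. So $E=0$ means exactly: circular arc.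

With $p=\sqrt{2(E-U)}$ one has $\dot k^2=p^2$, $h=k-\lambda=\rho(1+\varepsilon w)$ and $r^2=h^2+p^2$, i.e.
$$h=\rho(1+\varepsilon w),\qquad r^2=s+2E+2\log x,\qquad d\theta=\sqrt\varepsilon\,\frac{dx}p\ \text{ where $x$ increases}.\tag{5}$$
For the formula for $r^2$: $s(1+\varepsilon w)^2+2E-2U=s+2w+\varepsilon w^2+2E-2w+2\log x-\varepsilon w^2$.

Write
$$\langle f\rangle=\int_b^af\,\frac{dx}p,\qquad\Psi=\langle1\rangle,\qquad\Phi=\sqrt\varepsilon\,\Psi,$$
so $\Phi=\Phi(\varepsilon,E)$ is the half period in $\theta$. For small $E$ the equation is $\ddot w\approx-(s+1)w$, so $w\approx\delta\cos(\sqrt{s+1}\,\theta)$ and $r^2\approx s+2\delta\cos(\sqrt{s+1}\,\theta)$. A half period equal to $\pi/n$ needs $s+1=n^2$. This is again the circle of radius $\sqrt{n^2-1}$.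

**Step 4: polar angle.** From $r^2\,d\vartheta/d\sigma=\det(\gamma,T)=h$ and $\gamma=hN+\dot h\dot N$,
$$\frac{d\vartheta}{d\theta}=\frac h{kr^2},\qquad \vartheta=\theta+\arctan\frac{\dot h}h\quad\text{where }h>0.\tag{6}$$

## 3. Small oscillations: the guess passes for triangles and fails for squares

For one section we take for granted what Sections 5–7 prove: rounded $n$-gons are half periods with $\Phi(\varepsilon,E)=\pi/n$; these relations determine $\varepsilon=\varepsilon_n(E)$ with $\varepsilon_n(0)=\frac1{n^2-1}$; and everything may be expanded at $E=0$. The question is whether the area increases or decreases as $E$ leaves $0$.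

**Step 1: a coordinate that straightens the energy.** Let $z$ have the sign of $w$ and $U=z^2/2$. With $z=\sqrt{2E}\sin\phi$ we get $p=\sqrt{2E}\cos\phi$, so $dx/p=x_z\,d\phi$ with $-\frac\pi2\le\phi\le\frac\pi2$. Only even powers of $z$ contribute to $\langle f\rangle$, and $\int z^2d\phi=\pi E$. Put $\omega^2=1+\varepsilon$ and insert $w=a_1z+a_2z^2+a_3z^3+\dots$ into $\frac{z^2}2=\frac{\omega^2}2w^2-\frac{w^3}3+\frac{w^4}4-\dots$. The coefficients of $z^2,z^3,z^4$ give
$$\omega^2a_1^2=1,\qquad\omega^2a_1a_2=\frac{a_1^3}3,\qquad\omega^2\Bigl(\frac{a_2^2}2+a_1a_3\Bigr)-a_1^2a_2+\frac{a_1^4}4=0,$$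
so $a_1=\omega^{-1}$, $a_2=\frac1{3\omega^4}$, $a_3=\frac{10-9\omega^2}{36\omega^7}=\frac{1-9\varepsilon}{36\omega^7}$. Hence
$$\Psi=\pi(a_1+3a_3E+\dots)=\pi\Bigl(\frac1\omega+\frac{1-9\varepsilon}{12\,\omega^7}E+\dots\Bigr).\tag{7}$$

**Step 2: how $\varepsilon$ moves.** We have $\frac{d}{d\varepsilon}\frac{\sqrt\varepsilon}\omega=\frac1{2\sqrt\varepsilon\,\omega^3}$. Keeping $\sqrt\varepsilon\,\Psi=\pi/n$ fixed forces
$$\varepsilon_n'(0)=-\sqrt\varepsilon\,\frac{1-9\varepsilon}{12\omega^7}\cdot2\sqrt\varepsilon\,\omega^3=-\frac{\varepsilon(1-9\varepsilon)}{6\omega^4}.$$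

**Step 3: area to first order.** Let $W=\int_0^\alpha e^{-r^2/2}d\vartheta$. By (1), $A=2n\cdot\frac1{2\pi}\int_0^\alpha(1-e^{-r^2/2})d\vartheta$, so
$$A=1-\frac n\pi W.\tag{8}$$
By (5), $e^{-r^2/2}=e^{-s/2-E}/x$. On the half where $x$ increases, $\vartheta=\theta+\arctan(p/h)$. Integrating by parts, with $p=0$ at the ends,
$$e^{s/2+E}W=\sqrt\varepsilon\,\Bigl\langle\frac1x\Bigr\rangle+\int_b^a\arctan\frac ph\,\frac{dx}{x^2}.$$
For small $E$, $w$ and $p$ are $O(\sqrt E)$ and $h=\rho+O(\sqrt E)$, so the last integral is $\sqrt\varepsilon\int p\,dx+O(E^{3/2})=\sqrt\varepsilon\,\frac{\pi E}\omega+O(E^{3/2})$, because $\int p\,dx=\int x_z2E\cos^2\phi\,d\phi$. In $\langle\frac1x\rangle$ the integrand is $\frac d{dz}\log x=\frac d{dz}(w-\frac{w^2}2+\frac{w^3}3-\cdots)$, whose $z^2$-coefficient is $3(a_3-a_1a_2+\frac13a_1^3)$. Since $3a_1a_2=\omega^{-5}$, $a_1^3=\omega^{-3}$ and $\omega^{-3}-\omega^{-5}=\varepsilon\omega^{-5}$,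
$$\Bigl\langle\frac1x\Bigr\rangle=\pi\Bigl(\frac1\omega+E\Bigl[\frac{1-9\varepsilon}{12\omega^7}+\frac\varepsilon{\omega^5}\Bigr]+\dots\Bigr).$$
The factor $e^{-E}$ cancels the term $\frac{\pi E}\omega$, and
$$W=\pi e^{-1/(2\varepsilon)}\sqrt\varepsilon\,\Bigl(\frac1\omega+E\Bigl[\frac{1-9\varepsilon}{12\omega^7}+\frac\varepsilon{\omega^5}\Bigr]+\dots\Bigr).$$

**Step 4: the derivative along the family.** The logarithmic $\varepsilon$-derivative of $e^{-1/(2\varepsilon)}\sqrt\varepsilon/\omega$ is $\frac1{2\varepsilon^2}+\frac1{2\varepsilon}-\frac1{2\omega^2}=\frac{\omega^4-\varepsilon^2}{2\varepsilon^2\omega^2}=\frac{1+2\varepsilon}{2\varepsilon^2\omega^2}$. So at $E=0$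
$$\frac{e^{1/(2\varepsilon)}}{\pi\sqrt\varepsilon}\frac{dW}{dE}=\frac{1-9\varepsilon}{12\omega^7}+\frac\varepsilon{\omega^5}-\frac{(1-9\varepsilon)(1+2\varepsilon)}{12\varepsilon\omega^7}=-\frac{1-9\varepsilon-12\varepsilon^2}{12\,\varepsilon\,\omega^5}.$$
By (8) the area starts in the direction of the sign of $1-9\varepsilon-12\varepsilon^2$, with $\varepsilon=\frac1{n^2-1}$.

For $n=3$, $\varepsilon=\frac18$ and the value is $-0.3125$: area decreases, as guessed. For $n=4$, $\varepsilon=\frac1{15}$ and the value is $1-0.6-0.0533\ldots>0$: the area increases, and the guess is wrong. In terms of $s_n=n^2-1$ the sign is that of $s_n^2-9s_n-12$, which vanishes at $n_*=\sqrt{(11+\sqrt{129})/2}=3.3434\ldots$.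

This local expansion has two limits. At $n=n_*$ its coefficient vanishes and it decides nothing. And for no $n$ does it control the area far from the circle, so it cannot count rounded $n$-gons. For both we need an exact expression for the derivative of the area.

## 4. Structure, failure for $n\ge n_*$, classification for $n\ge4$

**Theorem 1 (structure).** The rounded $n$-gons, up to the stated identification, form one smooth curve $(P_E)_{E\in(0,\infty)}$. The area $\mathcal A(E)$ of $P_E$ extends smoothly to $E=0$ with $\mathcal A(0)=A_n$. As $E\to0$ the $n$-gons tend to the circle of radius $\sqrt{n^2-1}$, and $\mathcal A(E)\to1$ as $E\to\infty$. $P_E$ is stable if and only if $\mathcal A'(E)\ge0$.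

**Theorem 2 (disproof, sharp local threshold).** $\mathcal A'(0)$ has the sign of $s_n^2-9s_n-12$ with $s_n=n^2-1$: positive iff $n>n_*$, negative iff $n<n_*$, where $n_*=\sqrt{(11+\sqrt{129})/2}$. If $n\ge n_*$ (equality included), then $\mathcal A(E)>A_n$ for all small $E>0$. Hence (i) and (ii) cannot both hold, and Conjecture 4.4 fails for every real $n\ge n_*$, in particular for every integer $n\ge4$.

**Theorem 3 (classification for $n\ge4$).** If $n\ge4$ is real, then $\mathcal A'>0$ on $[0,\infty)$. So for $A\le A_n$ there is no rounded $n$-gon. For each $A\in(A_n,1)$ there is exactly one; it is stable, and it tends to the circle as $A\downarrow A_n$. In particular (i) already fails.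

**Theorem 4 ($2<n<n_*$).** The $n$-gons near the circle are unstable and have $A<A_n$. Put $a_n:=\min\mathcal A\in(0,A_n)$. There is no $n$-gon for $A<a_n$. For $A\in(a_n,A_n)$ there are at least two, at least one of them stable, and for almost every such $A$ at least one unstable. For every $A\in[A_n,1)$ there is at least one stable $n$-gon. If moreover for some $E_0>0$ one has $\mathcal A'<0$ on $(0,E_0)$ and $\mathcal A$ strictly increasing on $[E_0,\infty)$, then (i)–(v) hold for this $n$.

These theorems do not settle the exact counts for $2<n<n_*$ (including $n=3$), nor the global count for $n_*\le n<4$; for the latter $n$ the conjecture is false by Theorem 2.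

## 5. Rounded $n$-gons are half periods of angle $\pi/n$

The purpose here is to turn Definition 3 into the two conditions $\Phi(\varepsilon,E)=\alpha$ and $h>0$, where $\alpha=\pi/n$.

**Step 1: the curve avoids the vertex.** At an endpoint at the vertex, the tangent direction would lie in the closed sector and make an angle at most $\pi/n<\pi/2$ with both rays, contradicting perpendicularity. An interior point is not the vertex because $r$ is strictly monotone. So the polar angle $\vartheta\in[0,\alpha]$ is defined along the piece.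

**Step 2: it is exactly half a period.** At the endpoints perpendicularity says $\langle\gamma,T\rangle=\dot h=\dot k=0$. At any zero of $\dot k$ we have $\ddot k\ne0$, since otherwise $k$ is constant and the piece is a circular arc. So $\dot k$ changes sign at each zero. As $(r^2)^{\textstyle\cdot}=2\dot k/k$ and $r$ is strictly monotone, there is no zero in the interior. So the piece runs from one zero of $\dot k$ to the next, and $|h|=r>0$ at its ends.

**Step 3: $h>0$.** At the end where $k$ is maximal, $k>1/\rho>\lambda$, so $h=k-\lambda>0$. Suppose $h<0$ at the other end. By (6), $\vartheta$ moves in the direction of the sign of $h$. If $k$ decreases along the piece, then $\vartheta$ increases at the start, so the start lies on $\vartheta=0$ and the end on $\vartheta=\alpha$; but $\vartheta$ decreases at the end, so $\vartheta>\alpha$ just before it, a contradiction. If $k$ increases, then $\vartheta$ decreases at the start, so the start lies on $\vartheta=\alpha$ and the end on $\vartheta=0$;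 but $\vartheta$ increases at the end, so $\vartheta<0$ just before it, a contradiction. So $h>0$ at both ends, and throughout, since $\dot h=\dot k$ has no sign change.

**Step 4: the angle.** By (6), and since $\dot h=0$ at both ends, the polar opening equals the change of $\theta$, which is $\Phi$. So $\Phi=\alpha$.

**Step 5: converse.** A half period with $E>0$, $h>0$, $\Phi=\alpha$ has $d\vartheta/d\theta>0$. After a rotation it is a polar graph over $[0,\alpha]$ meeting the rays perpendicularly, with $r$ strictly monotone; it is not straight since $k>0$ and not circular since $E>0$. So it is a rounded $n$-gon. The halves with $x$ increasing and with $x$ decreasing are mirror images. The piece determines $\lambda$ (with the normal for which $\kappa>0$), hence $\varepsilon$, and then $E$; mirror images have the same values.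

So rounded $n$-gons, up to identification, correspond bijectively to pairs $(\varepsilon,E)$ with $E>0$, $\Phi(\varepsilon,E)=\alpha$ and $h>0$ on the half period. If $\varepsilon<1$, then $h=\rho(1-\varepsilon+\varepsilon x)>0$ automatically.

## 6. The brackets $\langle f\rangle$ and their derivatives

**Step 1: smoothness.** Put $\ell(x)=\frac{x-1-\log x}{(x-1)^2}$, positive and analytic on $(0,\infty)$ with $\ell(1)=\frac12$, and $z=w\sqrt{2\ell+\varepsilon}$. Then $U=z^2/2$ and $\frac{dz}{dx}=\frac{U'}z=\frac{1+\varepsilon x}{x\sqrt{2\ell+\varepsilon}}>0$. Since $U\to\infty$ at $0$ and at $\infty$ for every $\varepsilon\ge0$, $z$ is an analytic coordinate from $(0,\infty)$ onto $\mathbb R$. As in Section 3,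
$$\langle f\rangle=\int_{-\pi/2}^{\pi/2}f\,x_z\Big|_{z=\sqrt{2E}\sin\phi}d\phi,\qquad x_z=\frac{x\sqrt{2\ell+\varepsilon}}{1+\varepsilon x}.\tag{9}$$
Let $f(x,\varepsilon)$ be analytic. By the inverse function theorem $fx_z$ is analytic in $(z,\varepsilon)$ near every point of $\mathbb R\times[0,\infty)$. Its odd part in $z$ integrates to $0$. Its even part is an analytic function $G(z^2,\varepsilon)$: near $z=0$ the power series has only even powers of $z$, and elsewhere $z=\pm\sqrt{z^2}$ is analytic in $z^2$. So $\langle f\rangle=\int G(2E\sin^2\phi,\varepsilon)\,d\phi$ is analytic in $(\varepsilon,E)$ near every point with $\varepsilon\ge0$, $E\ge0$. In the same way $\int_b^afp\,dx=\int fx_z\,2E\cos^2\phi\,d\phi$ is analytic. All $f$ below are analytic unless we say otherwise.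

**Step 2: derivatives of $\int Fp\,dx$.** Since $\partial p/\partial E=1/p$, we have $p(x,E)=\int_{U(x)}^E\frac{dt}{p(x,t)}$. By Fubini $\int_b^aFp\,dx=\int_0^E\langle F\rangle_t\,dt$, where $\langle\cdot\rangle_t$ is taken at energy $t$. So for $F=F(x,\varepsilon)$
$$\partial_E\int_b^aFp\,dx=\langle F\rangle .\tag{10}$$
For the $\varepsilon$-derivative let $P=\sqrt{2(E-U_\varepsilon(x))_+}$. As $E-U$ is affine in $\varepsilon$ with slope $-\frac12w^2$, $P$ is absolutely continuous in $\varepsilon$ with derivative $-\frac{w^2}{2P}$ where $P>0$. For $\varepsilon_1<\varepsilon_2$ the intervals $[b,a]$ shrink with $\varepsilon$, so Fubini applies on the compact interval belonging to $\varepsilon_1$ and gives $\int Fp\,dx\big|_{\varepsilon_1}^{\varepsilon_2}=\int_{\varepsilon_1}^{\varepsilon_2}\bigl(\int F_\varepsilon p\,dx-\langle\frac12w^2F\rangle\bigr)d\varepsilon$ with a continuous integrand. So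
$$\partial_\varepsilon\int_b^aFp\,dx=\int_b^aF_\varepsilon\,p\,dx-\Bigl\langle\frac{w^2}2F\Bigr\rangle .\tag{11}$$
Finally $p\,dp=-U'dx$, so integrating by parts (with $p=0$ at the ends)
$$\langle U'g\rangle=-\int g\,dp=\int_b^ag'\,p\,dx,\qquad\text{in particular }\langle U'\rangle=0.\tag{12}$$

**Step 3: three rules.** Put $y=\frac x{1+\varepsilon x}$, so $y'=(1+\varepsilon x)^{-2}$.

- (R1) If $f(1)=0$, then $\partial_E\langle f\rangle=\langle(f/U')'\rangle$.
- (R2) $E\,\partial_E\langle f\rangle=\langle(fU/U')'-\frac12f\rangle$.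
- (R3) $\partial_\varepsilon\langle f\rangle=\langle f_\varepsilon-(\frac12wyf)'\rangle$.

For (R1), $\langle f\rangle=\int(f/U')'p\,dx$ by (12); apply (10). For (R2), write $E=\frac{p^2}2+U$, so $E\langle f\rangle=\frac12\int fp\,dx+\int(fU/U')'p\,dx$; differentiating gives $\langle f\rangle+E\partial_E\langle f\rangle=\frac12\langle f\rangle+\langle(fU/U')'\rangle$. For (R3), $\frac12w^2=U'\cdot\frac12wy$, so (11) and (12) give $\partial_\varepsilon\int fp\,dx=\int(f_\varepsilon-(\frac12wyf)')p\,dx$; apply $\partial_E$.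

**Step 4: two linear identities.** Besides $\Psi=\langle1\rangle$ put
$$Y=\langle w\rangle,\qquad X=\langle(1+\varepsilon x)^{-2}\rangle>0.$$
By (R1), since $w/U'=y$, we have $Y_E=X$. By (R3), $\Psi_\varepsilon=-\frac12\langle(wy)'\rangle$ and $Y_\varepsilon=-\frac12\langle(w^2y)'\rangle$. The algebraic identities $x-\varepsilon wy=(1+\varepsilon)y$ and $wy(1+\varepsilon+\varepsilon w)=wy(1+\varepsilon x)=wx$ now give
$$\Psi+2\varepsilon\Psi_\varepsilon=\langle(x-\varepsilon wy)'\rangle=(1+\varepsilon)X,\qquad\text{hence}\quad\Phi_\varepsilon=\frac{(1+\varepsilon)X}{2\sqrt\varepsilon}>0,\tag{13}$$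
$$2(1+\varepsilon)\Psi_\varepsilon+2\varepsilon Y_\varepsilon=-\langle(wx)'\rangle=-\langle2w+1\rangle=-2Y-\Psi.\tag{14}$$
Differentiating (14) in $E$ gives $2(1+\varepsilon)\Psi_{E\varepsilon}+\Psi_E=-2\,\partial_\varepsilon(\varepsilon X)$, i.e. $\partial_\varepsilon(\sqrt{1+\varepsilon}\,\Psi_E)=-(1+\varepsilon)^{-1/2}\partial_\varepsilon(\varepsilon X)$. Integrating from $0$ to $\varepsilon$, by parts on the right,
$$\sqrt{1+\varepsilon}\,\Psi_E(\varepsilon,E)=\Psi_E(0,E)-\frac{\varepsilon X(\varepsilon,E)}{\sqrt{1+\varepsilon}}-\frac12\int_0^\varepsilon\frac{tX(t,E)}{(1+t)^{3/2}}\,dt.\tag{15}$$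

**Step 5: values at $E=0$.** From (7) and (9), and because $x=1$ at $E=0$,
$$\Psi_0:=\Psi(\varepsilon,0)=\frac\pi{\sqrt{1+\varepsilon}},\qquad X(\varepsilon,0)=\frac\pi{(1+\varepsilon)^{5/2}},\qquad\Psi_E(\varepsilon,0)=\frac{\pi(1-9\varepsilon)}{12(1+\varepsilon)^{7/2}}.\tag{16}$$

## 7. One rounded $n$-gon for each energy

**Step 1: at $\varepsilon=1$ the half period exceeds $\pi/2$.** Here $U=\frac{x^2-1}2-\log x$. With $Q=x^2$, $c=2E+1$ and $Q_1<Q_2$ the roots of $c-Q+\log Q$, we have $p^2=c-Q+\log Q$ and $\Phi(1,E)=\frac12\int_{Q_1}^{Q_2}\frac{dQ}{\sqrt{f(Q)}}$ with $f=Q(c-Q+\log Q)$. The function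
$$(Q-Q_1)(Q_2-Q)-f(Q)=(Q_1+Q_2-c)Q-Q_1Q_2-Q\log Q$$
has second derivative $-1/Q<0$ and vanishes at $Q_1,Q_2$, so it is positive between them. Hence $\Phi(1,E)>\frac12\int_{Q_1}^{Q_2}\frac{dQ}{\sqrt{(Q-Q_1)(Q_2-Q)}}=\frac\pi2>\alpha$.

**Step 2: existence and uniqueness of $\varepsilon$.** By (13), $\Phi$ is strictly increasing in $\varepsilon$, and $\Phi=\sqrt\varepsilon\,\Psi\to0$ as $\varepsilon\to0$. So for each $E>0$ there is exactly one $\varepsilon=\varepsilon_n(E)\in(0,\infty)$ with $\Phi=\alpha$. It lies in $(0,1)$, where $h>0$ automatically. At $E=0$, $\Phi=\pi\sqrt{\varepsilon/(1+\varepsilon)}=\pi/n$ gives $\varepsilon_n(0)=\frac1{n^2-1}$. By the implicit function theorem $\varepsilon_n$ is smooth on $[0,\infty)$, and from (13)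
$$\varepsilon_n'(E)=-\frac{\Phi_E}{\Phi_\varepsilon}=-\frac{2\varepsilon\,\Psi_E}{(1+\varepsilon)X}.\tag{17}$$
So the rounded $n$-gons form one smooth curve $(P_E)_{E>0}$. As $E\to0$, $a,b\to1$ and by (5) $r\to\varepsilon_n(0)^{-1/2}=\sqrt{n^2-1}$ uniformly.

**Step 3: $\varepsilon_n(E)\to0$ as $E\to\infty$.** Otherwise $\varepsilon_n(E_j)\ge\delta>0$ along some $E_j\to\infty$, so $\alpha\ge\Phi(\delta,E_j)$ by monotonicity. Since $U_\delta\ge\frac\delta2w^2$,
$$\Phi(\delta,E)\ge\sqrt\delta\int_0^{a-1}\frac{dw}{\sqrt{2E-\delta w^2}}=\arcsin\Bigl((a-1)\sqrt{\tfrac\delta{2E}}\Bigr)\to\frac\pi2>\alpha,$$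
because $E=(a-1)-\log a+\frac\delta2(a-1)^2$ with $a\to\infty$. This is a contradiction.

## 8. An exact formula for the weighted area

By (6), $k=\sqrt\varepsilon\,x$ and (5),
$$d\vartheta=\frac{h\,dx}{x\,r^2\,p}.\tag{18}$$
The direct way to the derivative of the area is to write $W$ as a bracket with $f=h/(x^2r^2)$ and differentiate. It gets stuck: $r^2=s+2E+2\log x$ depends on $E$ and $\varepsilon$, each differentiation raises the power of $r^2$ in the denominator, and the identities (13), (14) say nothing about such brackets. The way around it is to notice that the difficult bracket reappears as the $E$-derivative of the correction term $\int\arctan(p/h)\,dx/x^2$ that we met in Section 3. So $W$ satisfies a first-order linear differential equation in $E$, whose right side involves only $\langle1/x\rangle$.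

**Proposition 5.** For $\varepsilon<1$ let $W(\varepsilon,E)$ be the integral of $e^{-r^2/2}d\vartheta$ over a half period. Then
$$W=e^{-1/(2\varepsilon)}\sqrt\varepsilon\,Z(\varepsilon,E),\qquad Z=\Psi_0+\int_0^Ee^{-t}\bigl(\Psi_E+\varepsilon X\bigr)(\varepsilon,t)\,dt.\tag{19}$$

**Proof.** Put $\Omega=We^{s/2+E}$. By (5), $e^{-r^2/2}=e^{-s/2-E}/x$, so $\Omega=\int\frac1x\,d\vartheta$. On the half where $x$ increases $\vartheta=\theta+\arctan(p/h)$, and integrating by parts
$$\Omega=\sqrt\varepsilon\,\Bigl\langle\frac1x\Bigr\rangle+\Omega_2,\qquad\Omega_2=\int_b^a\arctan\frac ph\,\frac{dx}{x^2}.$$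
For fixed $x$, $\arctan(p/h)$ vanishes at $E=U(x)$ and has $E$-derivative $\frac h{p(h^2+p^2)}=\frac h{pr^2}$. By Tonelli $\Omega_2(E)=\int_0^E\langle\frac h{x^2r^2}\rangle_t\,dt$, where $r^2$ is taken at energy $t$. The integrand is continuous in $t$ by (9), as $r^2\ge h^2>0$ on the half period. So $\partial_E\Omega_2=\langle\frac h{x^2r^2}\rangle$. But by (18) also $\Omega=\int\frac1xd\vartheta=\langle\frac h{x^2r^2}\rangle$. Hence $\Omega=\partial_E\Omega_2$ and
$$\partial_E\bigl(We^{s/2}\bigr)=e^{-E}(\Omega_E-\Omega)=e^{-E}\sqrt\varepsilon\,\partial_E\Bigl\langle\frac1x\Bigr\rangle.$$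
Since $\frac1x-1=-\frac wx=\varepsilon w-U'$ and $\langle U'\rangle=0$, $\langle\frac1x\rangle=\Psi+\varepsilon Y$, with $E$-derivative $\Psi_E+\varepsilon X$. At $E=0$, $\Omega=\sqrt\varepsilon\,\Psi_0$. Integrate from $0$ to $E$. $\square$

Let $\mathcal A(E)=1-\frac n\pi W(\varepsilon_n(E),E)$; by (8) this is the area of $P_E$. It is smooth on $[0,\infty)$. At $E=0$, $\sqrt\varepsilon\,\Psi_0=\Phi=\pi/n$, so $\mathcal A(0)=1-e^{-(n^2-1)/2}=A_n$. As $E\to\infty$, $r\ge h\ge\rho(1-\varepsilon)\to\infty$ by Section 7, Step 3, so $W\to0$ and $\mathcal A(E)\to1$.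

## 9. The sign of $\mathcal A'$

**Proposition 6.** Along $\varepsilon=\varepsilon_n(E)$, $\mathcal A'(E)$ has the sign of
$$\Theta=\Psi_E\,\mathbb B-\varepsilon^2(1+\varepsilon)X^2,\qquad\mathbb B=\Psi+e^E\int_0^Ee^{-t}(\Psi+V)\,dt>0,\qquad V=2\varepsilon(1+2\varepsilon)X+2\varepsilon^3X_\varepsilon>0 \tag{20}$$
(the positivity of $V$ and $\mathbb B$ is for $0<\varepsilon<1$). In particular $\Psi_E\le0$ implies $\mathcal A'<0$.

**Step 1: the chain rule.** From (19), $W_E=e^{-1/(2\varepsilon)}\sqrt\varepsilon\,e^{-E}(\Psi_E+\varepsilon X)$ and, since $\frac1{2\varepsilon^2}+\frac1{2\varepsilon}=\frac{1+\varepsilon}{2\varepsilon^2}$, $W_\varepsilon=e^{-1/(2\varepsilon)}\sqrt\varepsilon\,[\frac{1+\varepsilon}{2\varepsilon^2}Z+Z_\varepsilon]$. With (17),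
$$\frac{e^{1/(2\varepsilon)}}{\sqrt\varepsilon}\frac{dW}{dE}=\frac1{\varepsilon X}\bigl\{\varepsilon^2e^{-E}X^2-\Psi_EB\bigr\},\qquad B=Z+\frac{2\varepsilon^2}{1+\varepsilon}Z_\varepsilon-\varepsilon e^{-E}X.$$

**Step 2: simplifying $B$.** The $E$-derivative of (13) is
$$2\varepsilon\Psi_{E\varepsilon}=(1+\varepsilon)X_E-\Psi_E.\tag{21}$$
Hence
$$2\varepsilon^2Z_\varepsilon=2\varepsilon^2\Psi_0'+\int_0^Ee^{-t}\bigl[\varepsilon(1+\varepsilon)X_E-\varepsilon\Psi_E+2\varepsilon^2X+2\varepsilon^3X_\varepsilon\bigr]dt,$$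
where $\Psi_0'=d\Psi_0/d\varepsilon$, and $\int_0^Ee^{-t}X_E\,dt=e^{-E}X-X(\varepsilon,0)+\int_0^Ee^{-t}X\,dt$. Substitute in $(1+\varepsilon)B=(1+\varepsilon)Z+2\varepsilon^2Z_\varepsilon-\varepsilon(1+\varepsilon)e^{-E}X$. The terms $\pm\varepsilon(1+\varepsilon)e^{-E}X$ cancel. The coefficient of $\Psi_E$ under the integral is $(1+\varepsilon)-\varepsilon=1$, that of $X$ is $2\varepsilon(1+\varepsilon)+2\varepsilon^2=2\varepsilon(1+2\varepsilon)$, so
$$(1+\varepsilon)B=C_0+\int_0^Ee^{-t}(\Psi_E+V)\,dt,$$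
$$C_0=(1+\varepsilon)\Psi_0+2\varepsilon^2\Psi_0'-\varepsilon(1+\varepsilon)X(\varepsilon,0)=\pi\Bigl[(1+\varepsilon)^{1/2}-\frac{\varepsilon^2+\varepsilon}{(1+\varepsilon)^{3/2}}\Bigr]=\frac\pi{\sqrt{1+\varepsilon}}=\Psi_0.$$
As $\Psi_0+\int_0^Ee^{-t}\Psi_E\,dt=e^{-E}\Psi+\int_0^Ee^{-t}\Psi\,dt$, we get $(1+\varepsilon)B=e^{-E}\Psi+\int_0^Ee^{-t}(\Psi+V)\,dt=e^{-E}\,\mathbb B$.

**Step 3: $V>0$.** (R3) with $f=(1+\varepsilon x)^{-2}$: here $f_\varepsilon=-2x(1+\varepsilon x)^{-3}$ and $\frac12wyf=\frac12(x^2-x)(1+\varepsilon x)^{-3}$, whose $x$-derivative is $\frac12(1+\varepsilon x)^{-4}(2x-1+2\varepsilon x-\varepsilon x^2)$. So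
$$X_\varepsilon=\Bigl\langle\frac{1-6x-2\varepsilon x-3\varepsilon x^2}{2(1+\varepsilon x)^4}\Bigr\rangle,$$
and with $t=\varepsilon x$
$$V=\Bigl\langle\frac{(2\varepsilon+4\varepsilon^2+\varepsilon^3)+(4\varepsilon+2\varepsilon^2-2\varepsilon^3)t+(2\varepsilon+\varepsilon^2)t^2}{(1+t)^4}\Bigr\rangle>0\qquad(0<\varepsilon<1).$$
Since $\mathcal A'=-\frac n\pi\frac{dW}{dE}$ has the sign of $\Psi_EB-\varepsilon^2e^{-E}X^2$, multiplying by $(1+\varepsilon)e^E$ gives (20). $\square$

## 10. The limit $\varepsilon=0$ and the Gamma function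

Identity (15) expresses $\Psi_E$ through $\Psi_E(0,E)$, and this function can be computed by a Laplace transform. For $\beta>0$, by Tonelli and $\int_0^\infty\frac{e^{-\beta t}}{\sqrt{2t}}dt=\sqrt{\frac\pi{2\beta}}$,
$$\int_0^\infty e^{-\beta E}\Psi(0,E)\,dE=\sqrt{\frac\pi{2\beta}}\int_0^\infty x^\beta e^{-\beta(x-1)}dx=\sqrt{\frac\pi{2\beta}}\;e^\beta\beta^{-\beta-1}\,\Gamma(\beta+1).$$
Binet's first formula states $\log\Gamma(\beta+1)=(\beta+\frac12)\log\beta-\beta+\frac12\log2\pi+J(\beta)$ with $J(\beta)=\int_0^\infty e^{-\beta t}m(t)\,dt$,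
$$m(t)=\frac1t\Bigl(\frac1{e^t-1}-\frac1t+\frac12\Bigr)=\sum_{k\ge1}\frac2{t^2+4\pi^2k^2}.$$
So the Laplace transform equals $\frac\pi\beta e^{J(\beta)}$. The function $m$ is decreasing on $[0,\infty)$, with $m(0)=\frac1{2\pi^2}\sum k^{-2}=\frac1{12}$ and $m'(0)=0$. Put $M=\sum_{j\ge1}\frac{m^{*j}}{j!}$ (convolution powers). From $m^{*j}(E)\le\frac{E^{j-1}}{12^j(j-1)!}$ and $j!\ge2^{j-1}$,
$$M(E)\le\sum_j\frac{E^{j-1}}{12^jj!(j-1)!}\le\frac1{12}e^{E/24}.\tag{22}$$
For $\beta>\frac1{24}$ the Laplace transform of $\pi(1+\int_0^EM)$ is therefore $\frac\pi\beta(1+\sum_j\frac{J^j}{j!})=\frac\pi\beta e^{J}$, and by uniqueness of Laplace transforms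
$$\Psi_E(0,E)=\pi M(E),\qquad\Psi_{EE}(0,0)=\pi M'(0)=\pi\cdot\tfrac12m(0)^2=\frac\pi{288}.\tag{23}$$
For the second part: $m'(0)=0$, $(m*m)'(0)=m(0)^2$, and the terms with $j\ge3$ sum to $O(E^2)$.

Since $m$ is decreasing, $m*m(t)\ge t\,m(t)^2$, so $M(t)\ge m(t)+\frac t2m(t)^2$, and on $[j,j+1]$ $M\ge m(j+1)+\frac j2m(j+1)^2$. Rounded down, $m(1)=.08197$, $m(2)=.07825$, $m(3)=.07302$, $m(4)=.06716$, $m(5)=.06135$. The resulting bounds on the five unit intervals are at least $.0819$, $.0813$, $.0783$, $.0739$, $.0688$, so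
$$M\ge.078\ \text{ on }[0,3],\qquad M\ge.0688\ \text{ on }[3,5].\tag{24}$$

## 11. Proof of Theorem 2, including the borderline $n=n_*$

**Step 1: the sign at the circle.** By (16) and (20), at $E=0$, where $\mathbb B=\Psi_0$,
$$\Theta(\varepsilon,0)=\frac{\pi^2}{12(1+\varepsilon)^4}\bigl(1-9\varepsilon-12\varepsilon^2\bigr),$$
in agreement with Section 3. At $\varepsilon=1/s_n$ this has the sign of $s_n^2-9s_n-12$: positive iff $s_n>\frac{9+\sqrt{129}}2$, i.e. iff $n^2>\frac{11+\sqrt{129}}2=n_*^2$, and negative iff $n<n_*$. So for $n>n_*$ we have $\mathcal A(E)>A_n$ for small $E>0$.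

**Step 2: the case $n=n_*$.** Here $\varepsilon_n(0)=\varepsilon_*=\frac{\sqrt{129}-9}{24}\approx.0982$, $12\varepsilon_*^2=1-9\varepsilon_*$, and $\Theta=0$ at $E=0$. We show $\frac d{dE}\Theta(\varepsilon_n(E),E)\big|_{E=0}>0$ by finding the sign of every ingredient at $(\varepsilon_*,0)$.

- $\Psi_E>0$ since $1-9\varepsilon_*=12\varepsilon_*^2>0$; so $\varepsilon_n'<0$ by (17).
- From (16), $\Psi_{E\varepsilon}=\frac\pi{12}(1+\varepsilon)^{-9/2}(-\frac{25}2+\frac{45}2\varepsilon)<0$.
- From (21), $X_E(t,0)=\frac\pi{12}(1+t)^{-11/2}(1-33t+36t^2)$ for every $t$. At $\varepsilon_*$ the bracket is $1-33\varepsilon_*+3(1-9\varepsilon_*)=4-60\varepsilon_*<0$, so $X_E<0$.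
- $\Psi_{EE}>0$: differentiating (15) in $E$ and using (23), $\sqrt{1+\varepsilon_*}\,\Psi_{EE}=\frac\pi{288}-\frac{\varepsilon_*X_E}{\sqrt{1+\varepsilon_*}}-\frac12\int_0^{\varepsilon_*}\frac{tX_E(t,0)}{(1+t)^{3/2}}dt$. The second term is positive. On $[0,\varepsilon_*]$, $X_E(t,0)>0$ only for $t<.032$ (the smaller root is $(33-\sqrt{945})/72\approx.0314$), and there it is at most $\frac\pi{12}$. So the last term is at least $-\frac12\cdot\frac\pi{12}\cdot\frac{.032^2}2>-10^{-4}\pi$.
- $\mathbb B=\Psi_0>0$, $\mathbb B_E=\Psi_E+\Psi+V>0$, $\mathbb B_\varepsilon=\Psi_0'<0$, $X_\varepsilon=-\frac52\frac X{1+\varepsilon}$.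

By the product rule $\frac{d\Theta}{dE}$ equals
$$(\Psi_{EE}+\Psi_{E\varepsilon}\varepsilon_n')\mathbb B+\Psi_E(\mathbb B_E+\mathbb B_\varepsilon\varepsilon_n')-2\varepsilon^2(1+\varepsilon)XX_E-\varepsilon_n'\bigl[2\varepsilon^2(1+\varepsilon)XX_\varepsilon+(2\varepsilon+3\varepsilon^2)X^2\bigr].$$
The last bracket is $X^2(-5\varepsilon^2+2\varepsilon+3\varepsilon^2)=X^2(2\varepsilon-2\varepsilon^2)>0$. So all terms are positive, $\Theta>0$ for small $E>0$, and $\mathcal A>A_n$ there.

**Step 3: (i) and (ii) are incompatible for $n\ge n_*$.** Suppose both hold. Take $A_j\uparrow A_n$ in $(a_n,A_n)$. By (i) there are unstable $n$-gons $P_{E_j}$ of area $A_j<A_n$, and by (ii) they converge to the circle, so $r_{\max}$ and $r_{\min}$ tend to $\sqrt{n^2-1}$. By (5), $2\log(a/b)=r_{\max}^2-r_{\min}^2\to0$. As $b<1<a$, both tend to $1$, and since $\varepsilon<1$, $E_j=U_\varepsilon(a)\le a-1-\log a+\frac12(a-1)^2\to0$. But $\mathcal A(E)>A_n$ for all small $E>0$, a contradiction. $\square$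

## 12. Stability along the family

We prove the last sentence of Theorem 1: $P_E$ is stable iff $\mathcal A'(E)\ge0$. Since $h>0$, $\nu=-N$ points to the origin side and the pieces cross all rays transversally, so (2), (3) and the criterion after (3) apply. For bilinear use write $\mathcal Q(v,u)$, and put
$$\mathcal Jv=\bigl(F_{\eta\eta}-(F_{\eta q})_\vartheta\bigr)v-(F_{qq}v_\vartheta)_\vartheta .$$
Here $F_{qq}=\eta^2/F^3>0$, and $F_{\eta q}=0$ where $\eta_\vartheta=0$, as $F$ is even in $q$. So if $v_\vartheta=0$ at both ends, integration by parts gives $\mathcal Q(v,u)=\int(\mathcal Jv)u$ for all $u\in H^1$. The eigenvalues $\mu_0<\mu_1<\cdots$ of $\mathcal J$ with Neumann conditions $u_\vartheta=0$ describe $\mathcal Q$: its index is the number of negative $\mu_k$, and it is nondegenerate iff no $\mu_k$ is $0$.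

**Step 1: two functions from the family.** For $E>0$, $\varepsilon<1$ let $\eta(\vartheta;\varepsilon,E)$ be the solution with $r=r_{\max}$ and $\eta_\vartheta=0$ at $\vartheta=0$. It solves the second-order equation (2) with data depending smoothly on $(\varepsilon,E)$, so it is smooth in all variables; its half period in $\vartheta$ is $\Phi(\varepsilon,E)$. Put $v_1=\partial_\varepsilon\eta$, $v_2=\partial_E\eta$. With $\lambda=\sqrt\varepsilon-1/\sqrt\varepsilon$, increasing in $\varepsilon$, differentiating (2) gives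
$$\mathcal Jv_1=-\lambda'(\varepsilon),\qquad\mathcal Jv_2=0,\qquad(v_i)_\vartheta(0)=0.$$
Differentiating $\eta_\vartheta(\Phi;\varepsilon,E)=0$ gives, when $\Phi=\alpha$,
$$(v_1)_\vartheta(\alpha)=-\eta_{\vartheta\vartheta}(\alpha)\Phi_\varepsilon,\qquad(v_2)_\vartheta(\alpha)=-\eta_{\vartheta\vartheta}(\alpha)\Phi_E.$$
At $\alpha$, $\eta$ has a maximum. If $\eta_\vartheta=\eta_{\vartheta\vartheta}=0$ there, then by (2) the constant with the same value is a solution with the same data, so $\eta$ would be constant. Hence $\eta_{\vartheta\vartheta}(\alpha)<0$.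

**Step 2: the unconstrained index.** We count zeros of $v_2$. Since $r_{\max}^2=s+2E+2\log a$ increases with $E$, $v_2(0)<0$. Next $b_E=1/U'(b)$, so
$$\partial_Er_{\min}^2=2+\frac2{b\,U'(b)}=2-\frac2{(1-b)(1+\varepsilon b)}<0,\qquad\text{as}\quad(1-b)(1+\varepsilon b)=1-b(1-\varepsilon+\varepsilon b)<1.$$
So $v_2(\alpha)=\partial_E\eta_{\max}>0$ (the term $\eta_\vartheta\Phi_E$ vanishes). The function $\eta_\vartheta$ solves $\mathcal Jv=0$, vanishes at $0$ and $\alpha$ and nowhere between, and is independent of $v_2$. By Sturm separation $v_2$ has exactly one zero in $(0,\alpha)$.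

Let $u$ solve $\mathcal Ju=\mu u$, $u(0)>0$, $u_\vartheta(0)=0$, with Prüfer angle $\xi$: $u=\varrho\cos\xi$, $F_{qq}u_\vartheta=-\varrho\sin\xi$, $\xi(0)=0$. Then
$$\xi_\vartheta=\frac{\sin^2\xi}{F_{qq}}+\bigl(\mu-F_{\eta\eta}+(F_{\eta q})_\vartheta\bigr)\cos^2\xi .$$
So $\xi$ crosses $\frac\pi2+\pi\mathbb Z$ only upward, $\xi(\alpha)$ is strictly increasing in $\mu$, and, by the oscillation theorem, $\mu_k$ is the value with $\xi(\alpha)=k\pi$. For $\mu=0$ we have $u=-v_2$ (up to a positive factor), with one zero and $u(\alpha)<0$, so $\xi(\alpha)\in(\frac\pi2,\frac{3\pi}2)$. And $u_\vartheta(\alpha)=\eta_{\vartheta\vartheta}(\alpha)\Phi_E$ with $\eta_{\vartheta\vartheta}(\alpha)<0$, so $\sin\xi(\alpha)$ has the sign of $\Phi_E$. Comparing $\xi(\alpha)$ with $0$ and $\pi$: if $\Phi_E>0$, then $\mu_0<0<\mu_1$; if $\Phi_E=0$, then $\mu_0<0=\mu_1$ with eigenfunction $v_2$; if $\Phi_E<0$, then $\mu_1<0$.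

**Step 3: the tangent of the family.** Let $v=\frac d{dE}\eta(\cdot;\varepsilon_n(E),E)=v_2+\varepsilon_n'v_1$. By Step 1 and (17), $v_\vartheta(0)=v_\vartheta(\alpha)=0$. Further $\mathcal Jv=c:=-\lambda'\varepsilon_n'$ and $\int v=\frac{dW}{dE}=-\frac\pi n\mathcal A'$. So
$$\mathcal Q(v,u)=c\int u\quad\text{for all }u\in H^1,\qquad\int v=-\frac\pi n\mathcal A'.\tag{25}$$
The sign of $c$ is that of $-\varepsilon_n'$, i.e. of $\Phi_E$ (the sign of $\Psi_E$).

**Step 4: the three cases.** Let $\mathcal H=\{u\in H^1:\int u=0\}$.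

Case $\Phi_E>0$. Then $c>0$ and $\mathcal Q$ is nondegenerate of index $1$. By (25), $\mathcal H$ is the $\mathcal Q$-complement of $v$.

- If $\mathcal A'>0$: $\mathcal Q(v)=c\int v<0$. A $u\in\mathcal H$ with $\mathcal Q(u)<0$ would span with $v$ a negative definite plane, contradicting index $1$. So $\mathcal Q\ge0$ on $\mathcal H$: stable.
- If $\mathcal A'<0$: $\mathcal Q(v)=c\int v>0$ and $H^1=\mathbb Rv\oplus\mathcal H$ is $\mathcal Q$-orthogonal. If $\mathcal Q\ge0$ on $\mathcal H$, then $\mathcal Q\ge0$ on $H^1$, contradicting $\mu_0<0$. So unstable.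
- If $\mathcal A'=0$: $v\in\mathcal H$ and $\mathcal Q(v)=0$. Suppose $\mathcal Q(u)<0$ for some $u\in\mathcal H$. Then $\mathcal Q(v,u)=0$, so $v$ lies in the $\mathcal Q$-complement of $u$, where $\mathcal Q\ge0$ by index $1$. By Cauchy–Schwarz on that complement, $\mathcal Q(v)=0$ makes $v$ orthogonal to the complement, and also to $u$, hence to all of $H^1$. But $\mathcal Q(v,1)=c\alpha\ne0$. So no such $u$ exists: stable.

Case $\Phi_E<0$. Then $\mathcal A'<0$ by Proposition 6. The index is at least $2$, so a negative definite plane meets the hyperplane $\mathcal H$: unstable.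

Case $\Phi_E=0$. Then $\mathcal A'<0$ by Proposition 6, $\varepsilon_n'=0$, $v=v_2$, $\int v_2\ne0$, and $\mathcal Q(v_2,\cdot)=0$. With $u_0$ the eigenfunction of $\mu_0$, the function $u=u_0-\frac{\int u_0}{\int v_2}v_2$ has $\int u=0$ and $\mathcal Q(u)=\mathcal Q(u_0)<0$: unstable.

So $P_E$ is stable iff $\mathcal A'(E)\ge0$. The other assertions of Theorem 1 were proved in Sections 5, 7 and 8. $\square$

## 13. The range $2<n<n_*$: proof of Theorem 4

By Section 11, Step 1, $\mathcal A'(0)<0$. So for small $E$ we have $\mathcal A'<0$, and the $n$-gons near the circle are unstable with area below $A_n$. The function $\mathcal A$ is continuous on $[0,\infty)$ with $\mathcal A(0)=A_n$, limit $1$ at infinity, and values in $(0,1)$. So its minimum $a_n\in(0,A_n)$ is attained at some $E_m>0$, and there is no $n$-gon for $A<a_n$.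

Let $A\in(a_n,A_n)$. There is a solution of $\mathcal A(E)=A$ on each side of $E_m$. Beyond the largest solution $\mathcal A>A$, so $\mathcal A'\ge0$ there and this $n$-gon is stable. Before the smallest solution $\mathcal A>A$, so $\mathcal A'\le0$ there, with strict inequality if $A$ is a regular value of $\mathcal A$, which holds for almost every $A$ by Sard's theorem; then this $n$-gon is unstable. For $A\in[A_n,1)$ there is a solution beyond $E_m$, and the largest one is stable as before.

Now assume $\mathcal A'<0$ on $(0,E_0)$ and $\mathcal A$ strictly increasing on $[E_0,\infty)$. Then $a_n=\mathcal A(E_0)$, which gives (v). Each $A\in(a_n,A_n)$ has exactly one solution in $(0,E_0)$, unstable, tending to $E=0$ as $A\to A_n$ and to $E_0$ as $A\to a_n$; and exactly one in $(E_0,\infty)$, where $\mathcal A'\ge0$, so stable, tending to $E_0$ as $A\to a_n$. This gives (i), (ii) and (iv). Each $A\in(A_n,1)$ has exactly one solution, in $(E_0,\infty)$, with $\mathcal A'\ge0$. This is (iii). $\square$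

## 14. Positivity of $\Theta$ for $\varepsilon\le\frac1{15}$: proof of Theorem 3

**Proposition 7.** $\Theta(\varepsilon,E)>0$ for all $0<\varepsilon\le\frac1{15}$ and $E\ge0$.

Proposition 7 implies Theorem 3. If $n\ge4$, then $\varepsilon_n(0)=\frac1{n^2-1}\le\frac1{15}$. Wherever $\varepsilon_n(E)\le\frac1{15}$ we have $\Theta>0$, so $\Psi_E>0$ and $\varepsilon_n'<0$ by (17). Hence $\varepsilon_n\le\frac1{15}$ for all $E$, so $\mathcal A'>0$ on $[0,\infty)$ and $\mathcal A$ maps $(0,\infty)$ bijectively onto $(A_n,1)$. Theorem 1 gives stability and the limit as $A\downarrow A_n$.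

The proof of Proposition 7 compares $X$ with $\Psi_E$, then uses (15) for $E\le5$ and a direct estimate of $\Psi_E$ for $E\ge5$.

**Step 1: $2\ell(x)\le x^{-2/3}$ for all $x>0$.** With $x=e^{3q}$ this says $K(q)=\frac12e^{4q}-e^q+\frac12e^{-2q}-e^{3q}+1+3q\ge0$. Here $K(0)=0$ and, with $v=e^q$,
$$v^2K'=2v^6-3v^5-v^3+3v^2-1=(v-1)^3(2v^3+3v^2+3v+1),$$
which has the sign of $q$.

**Step 2: formulas for $E\Psi_E$.** By (R2) with $f=1$, $E\Psi_E=\langle g\rangle$, $g=(U/U')'-\frac12=\frac12-\frac{UU''}{U'^2}$. Since $U=\frac12w^2(2\ell+\varepsilon)$ and $U''=\frac{1+\varepsilon x^2}{x^2}$,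
$$2g=1-G,\qquad G=\frac{(2\ell+\varepsilon)(1+\varepsilon x^2)}{(1+\varepsilon x)^2},\qquad 2g=\frac{1-2\ell+\varepsilon(2x-1-2\ell x^2)}{(1+\varepsilon x)^2}.\tag{26}$$
With $\zeta=\frac{x-1}x$ one has
$$(2x-1-2\ell x^2)\,w^2=2x^2\Bigl[-\log(1-\zeta)-\zeta-\frac{\zeta^2}2\Bigr],\tag{27}$$
because both sides equal $2x^2\log x+(x-1)(1-3x)$.

**Step 3: the inequality**
$$X\le2E\Psi_E+\pi\qquad(0\le\varepsilon\le\tfrac1{15},\ E\ge0).\tag{28}$$
For $x>1$ the right side of (27) is $\ge0$, so $2g\ge(1-2\ell)(1+\varepsilon x)^{-2}$. For $x<1$ use $(1+\varepsilon x)^{-2}\le1=2g+G$. Hence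
$$X\le2E\Psi_E+\int_b^1G\,\frac{dx}p+\int_1^a\frac{2\ell}{(1+\varepsilon x)^2}\frac{dx}p .$$
By (9), $dx/p=x_z\,d\phi$ with $\phi$ in an interval of length $\frac\pi2$ on each side. By Step 1, $2\ell+\varepsilon\le x^{-2/3}(1+\varepsilon x^{2/3})$.

For $x\le1$, using $1+\varepsilon x^2\le1+\varepsilon x$ and $\log(1+\varepsilon x)\ge\varepsilon x-\frac12\varepsilon^2x^2$,
$$Gx_z=\frac{x(2\ell+\varepsilon)^{3/2}(1+\varepsilon x^2)}{(1+\varepsilon x)^3}\le\frac{(1+\varepsilon x^{2/3})^{3/2}}{(1+\varepsilon x)^2}\le\exp\bigl(\varepsilon(\tfrac32x^{2/3}-2x)+\varepsilon^2\bigr)\le e^{\varepsilon/8+\varepsilon^2}\le e^{\varepsilon/5}\le1+\frac\varepsilon4 .$$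
(The maximum of $\frac32t^2-2t^3$ is $\frac18$, at $t=x^{1/3}=\frac12$; and $\frac18+\frac1{15}<\frac15$.)

For $x\ge1$,
$$\frac{2\ell\,x_z}{(1+\varepsilon x)^2}\le\frac{(1+\varepsilon x^{2/3})^{1/2}}{(1+\varepsilon x)^3}\le(1+\varepsilon)^{-5/2}\le1-\frac52\varepsilon+\frac{35}8\varepsilon^2\le1-\varepsilon .$$
The two bounds add up to at most $2$, which gives (28).

From (15), (23) and $X>0$ we get $\Psi_E\le\pi M$, and with (28)
$$X\le\pi\bigl(1+2E\,M(E)\bigr)\qquad(0\le\varepsilon\le\tfrac1{15}).\tag{29}$$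

**Step 4: the range $0\le E\le5$.** Insert (28) in the second term on the right of (15), (29) in the third, with $\int_0^\varepsilon t(1+t)^{-3/2}dt\le\frac{\varepsilon^2}2$, and multiply by $\sqrt{1+\varepsilon}$:
$$(1+\varepsilon+2\varepsilon E)\frac{\Psi_E}\pi\ge H(\varepsilon):=\sqrt{1+\varepsilon}\Bigl[M\bigl(1-\tfrac{\varepsilon^2E}2\bigr)-\tfrac{\varepsilon^2}4\Bigr]-\varepsilon .$$
By (22), $M\le\frac1{12}e^{5/24}<.103$, so $H'\le\frac12M-1<0$ and $H(\varepsilon)\ge H(\frac1{15})$. With (24), and $\sqrt{16/15}\ge1.0327$: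

- $0\le E\le3$: $H\ge1.0327(.07748-.00112)-.06667\ge.012$, so $\Psi_E/\pi\ge.012/1.467>.008$;
- $3\le E\le5$: $H\ge1.0327(.06803-.00112)-.06667>.0024$, so $\Psi_E/\pi\ge.0024/1.734>.0013$.

So for fixed $\varepsilon\le\frac1{15}$ the function $\Psi$ increases on $[0,5]$, and
$$\mathbb B\ge\Psi+e^E\int_0^Ee^{-t}\Psi\,dt\ge\Psi_0\bigl(1+e^E-1\bigr)=\frac{\pi e^E}{\sqrt{1+\varepsilon}} .$$
By (29), $X\le\pi(1+.206E)$. Hence $\Theta>0$ follows from
$$\frac{\Psi_E}\pi>\varepsilon^2(1+\varepsilon)^{3/2}(1+.206E)^2e^{-E}.$$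
The right side increases in $\varepsilon$ and decreases in $E$. At $\varepsilon=\frac1{15}$ it is at most $.0049$ at $E=0$ and at most $.0007$ at $E=3$. Both numbers are below the lower bounds just found on $[0,3]$ and $[3,5]$.

**Step 5: the range $E\ge5$, setting up.** We have $\sqrt{2E}\,E\,\Psi_E=\int_b^ag\,\frac{dx}{\sqrt{1-U/E}}$. Write $2g=(U'^2-2UU'')/U'^2$. The numerator vanishes at $1$ and has derivative $-2UU'''=4U/x^3\ge0$, zero only at $x=1$. So $g>0$ for $x>1$ and $g<0$ for $x<1$. We bound the positive part from below and the negative part from above.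

**Step 6: the part $x>1$.** It is at least
$$I_+=\int_1^ag\,dx=\Bigl[\frac U{U'}-\frac x2\Bigr]_1^a=\frac{\frac{a+1}2-\frac{a\log a}{a-1}}{1+\varepsilon a}>0.$$
For fixed $\varepsilon$ this increases in $a$ (derivative $g(a)>0$), and for fixed $a$ it decreases in $\varepsilon$. The root $a$ increases in $E$ and decreases in $\varepsilon$. So $I_+$ is at least its value at $\varepsilon=\frac1{15}$, $E=5$. As $U_{1/15}(6.75)<4.943<5$, we have $a>6.75$ there, and $I_+\ge\frac{3.875-2.2417}{1.45}>1.126$.

**Step 7: the part $x<1$.** Let $\chi=2g/U'>0$. Substituting $\tau=U(x)$, the absolute value of this part is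
$$I_-=\frac12\int_0^E\chi(x(\tau))\frac{d\tau}{\sqrt{1-\tau/E}},\qquad x(\tau)<1,\quad U(x(\tau))=\tau .$$
By (26) and (27), $\chi=(c_0+\varepsilon c_1)(1+\varepsilon x)^{-3}$ with
$$c_0=\frac{x(2\ell-1)}{1-x}=2x\sum_{j\ge0}\frac{(1-x)^j}{j+3},\qquad c_1=\frac2{\zeta^3}\Bigl[\log(1+\zeta)-\zeta+\frac{\zeta^2}2\Bigr],\quad\text{where now }\zeta=\frac{1-x}x .$$
For the series: with $u=1-x$, $x-1-\log x=\sum_{j\ge2}u^j/j$, so $2\ell-1=2u\sum_{j\ge0}\frac{u^j}{j+3}$. Comparing coefficients in $u$ gives two bounds.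

- $c_0\le\frac23x^{1/4}$, i.e. $\sum\frac{u^j}{j+3}\le\frac13(1-u)^{-3/4}$. There is equality at $j=0$, and consecutive coefficients have ratios $\frac{j+3/4}{j+1}\ge\frac{j+3}{j+4}$, since $(j+\frac34)(j+4)-(j+3)(j+1)=\frac34j\ge0$.
- $c_0\le\frac{16}{15}x^{1/2}$, i.e. $\sum\frac{u^j}{j+3}\le\frac8{15}(1-u)^{-1/2}$. The quotients of $\frac1{j+3}$ by the coefficients $1,\frac12,\frac38,\frac5{16},\dots$ of $(1-u)^{-1/2}$ are $\frac13,\frac12,\frac8{15},\frac8{15},\dots$. They do not increase for $j\ge2$, because $(j+3)(j+1)\le(j+4)(j+\frac12)$ there.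

Also $c_1\le\min(\frac23,\frac x{1-x})$, from $\log(1+\zeta)\le\zeta-\frac{\zeta^2}2+\frac{\zeta^3}3$ and $\log(1+\zeta)\le\zeta$.

Now we compare $\chi$ with $e^{-U/2}$, where $e^{U/2}=x^{-1/2}e^{-(1-x)/2}e^{\varepsilon(1-x)^2/4}$.

- $c_0x^{-1/2}e^{-(1-x)/2}<.72$: if $x\ge.21$, then $-\log x\le2(1-x)$ (the difference $-\log x-2(1-x)$ is convex and $\le0$ at $.21$ and at $1$), so the quantity is at most $\frac23x^{-1/4}e^{-(1-x)/2}\le\frac23$. If $x\le.21$, it is at most $\frac{16}{15}e^{-.395}<.72$.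
- $c_1x^{-1/2}e^{-(1-x)/2}\le.79$: for $x\ge.4$ use $c_1\le\frac23$ and that $x^{-1/2}e^{x/2}$ decreases on $(0,1)$. For $x\le.4$ use $c_1\le\frac x{1-x}$, where the resulting bound $\frac{x^{1/2}}{1-x}e^{-(1-x)/2}$ increases in $x$. Both give at most the value at $.4$, which is at most $.781$.

So $\chi\le(.72+\frac{.79}{15})e^{1/60}e^{-U/2}\le.79\,e^{-U/2}$. Substituting $\tau=E(1-v^2)$ and putting $y^2=E/2\ge2.5$,
$$I_-\le.395\cdot2E\int_0^1e^{-E(1-v^2)/2}dv=.395\cdot4f(y),\qquad f(y)=yD(y),\quad D(y)=e^{-y^2}\int_0^ye^{u^2}du .$$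
Since $D'=1-2yD$, at a critical point of $f$ we have $f=\frac{y^2}{2y^2-1}\le.625$ for $y^2\ge2.5$. Moreover $f(\infty)=\frac12$ and $f(\sqrt{2.5})=2.5\,e^{-2.5}\sum_k\frac{2.5^k}{k!(2k+1)}\le2.5(.08209)(3.1224)<.641$. So $f\le.641$ on the whole range and $I_-\le.395\cdot4\cdot.641<1.02$.

**Step 8: conclusion for $E\ge5$.** Steps 6 and 7 give $\sqrt{2E}\,E\,\Psi_E\ge1.126-1.02>.1$, i.e. $\Psi_E\ge\frac{.1}{\sqrt2\,E^{3/2}}>0$. With Step 4, for fixed $\varepsilon\le\frac1{15}$ the function $\Psi$ increases on $[0,\infty)$, so as in Step 4 $\mathbb B\ge e^E\Psi_0\ge3e^E$. Write $q=\Psi_E$. By (28) and $\varepsilon^2(1+\varepsilon)\le.005$,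
$$\varepsilon^2(1+\varepsilon)X^2\le.005\cdot2(4E^2q^2+\pi^2)\le.04E^2q^2+.099 .$$
For $E\ge5$:

- $qe^E\ge.04E^2q^2$, because $q\le\pi M\le.27e^{E/24}$ by (22), and $.04\cdot.27\,E^2e^{E/24}\le e^E$ (indeed $e^{23E/24}\ge\frac12(\frac{23}{24}E)^2$);
- $2qe^E\ge\frac{.2\,e^E}{\sqrt2\,E^{3/2}}\ge1.8>.099$, because the middle term increases for $E\ge\frac32$ and exceeds $1.87$ at $E=5$.

Adding, $\Psi_E\,\mathbb B\ge3qe^E>\varepsilon^2(1+\varepsilon)X^2$, i.e. $\Theta>0$. This proves Proposition 7 and with it Theorem 3. $\square$
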